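\title{Real closed fields without normal integer parts}

\begin{abstract}
An integer part of an ordered field $K$ is a discretely ordered subring $Z$ such that every element of $K$ lies in an interval $[z,z+1)$ with $z\in Z$; it is normal if it is integrally closed in its field of fractions. We show that not every real closed field has a normal integer part: the real closure of $\mathbb Q(x)$, ordered by $x>\mathbb Q$, has none. In transcendence degree one, a normal integer part forces its fraction field to be a union of function fields of genus zero with a single place at infinity, and the Hurwitz genus formula then prevents the residue field and the value group from both being large. We obtain counterexamples of every finite transcendence degree and of arbitrarily large cardinality, and we prove a partial converse: a non-archimedean real closed field has a normal integer part when its residue field is large enough.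
\end{abstract}

\section{Introduction}

Let $K$ be an ordered field. An \emph{integer part} of $K$ is a subring $Z\subseteq K$ (containing $1$) that is \emph{discretely ordered}, meaning that no element of $Z$ lies strictly between $0$ and $1$, and such that for every $x\in K$ there is $z\in Z$ with $z\le x<z+1$. Thus $Z$ sits in $K$ as $\mathbb Z$ sits in $\mathbb R$. A domain is \emph{normal} if it is integrally closed in its field of fractions. Normality of an integer part retains a piece of the arithmetic of $\mathbb Z$. For instance, in a normal integer part $Z$ the equation $a^2=2b^2$ has no solution with $b\neq0$: the quotient $|a/b|$ would be a root of $X^2-2$, hence an element of $Z$, and $|a/b|-1$ would lie strictly between $0$ and $1$.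

If $K$ is archimedean, then $\mathbb Z$ is a normal integer part, so our interest is in fields with infinitely large elements. Throughout,
\[
O=\{a\in K:\ |a|\le n\text{ for some }n\in\mathbb N\}
\]
is the ring of \emph{finite} elements; elements outside $O$ are \emph{infinite}. The ring $O$ is a valuation ring whose maximal ideal $\mathfrak m$ consists of the infinitesimals. We write $v$ for the associated \emph{natural valuation}, $G=v(K^\times)$ for its value group and $k=O/\mathfrak m$ for its residue field, an archimedean ordered field. For an ordered field $F$ and an indeterminate $x$, the condition $x>F$ determines a unique extension of the order to $F(x)$: a polynomial has the sign of its leading coefficient. The simplest non-archimedean field, $\mathbb Q(x)$ with $x>\mathbb Q$, has the normal integer part $\mathbb Z+x\mathbb Q[x]$ (Example~\ref{ex:d1}).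

For real closed fields the following is known; see \cite{PI}. For an ordered abelian group $G$ and an ordered field $k$, let $k((G))$ be the field of generalized power series $s=\sum_{g\in G}a_gt^g$ with $a_g\in k$ and well-ordered support $\{g:a_g\ne0\}$. The \emph{truncation} of $s$ at $g_0$ is $\sum_{g<g_0}a_gt^g$, and a subfield $F$ is \emph{truncation closed} if it contains all truncations of its elements. A non-archimedean real closed field with residue field $k$ and value group $G$ is isomorphic to a truncation closed subfield $F\subseteq k((G))$ that contains $k$ and all monomials $t^g$. If $\operatorname{Neg}(F)$ denotes the set of series in $F$ with support in $G^{<0}$, then $\operatorname{Neg}(F)\oplus\mathbb Z$ is an integer part of $F$, called a \emph{truncation integer part}. In particular, every real closed field has an integer part. Truncation integer parts are never normal: $\operatorname{Neg}(F)$ is a $k$-vector space, so for $g<0$ it contains $t^g$ and $\sqrt2\,t^g$, and the quotient $\sqrt2$ is integral over $\mathbb Z$ but does not lie in $\operatorname{Neg}(F)\oplus\mathbb Z$. On the other hand, a construction of Berarducci and Otero gives a real closed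 field with a normal integer part, and that field has a non-normal one as well. This leads to the question posed in \cite{PI}:
\begin{quote}
\emph{Does every real closed field have a normal integer part?}
\end{quote}

The defect of truncation integer parts looks easy to repair. An integer part that contains an infinite element $x>0$ need not contain $\sqrt2\,x$; it only needs an element at finite distance from $\sqrt2\,x$. One can take $\sqrt2\,x+\delta$ with a transcendental real number $\delta$, if $K$ contains one, or $\sqrt{2x^2+1}$, which differs from $\sqrt2\,x$ by the infinitesimal $1/(\sqrt{2x^2+1}+\sqrt2\,x)$. In neither case is the quotient by $x$ an algebraic number. With this much freedom one would guess that the answer is yes. The transcendental repair does succeed when the residue field is large (Theorem~\ref{thm:C}). But in a field algebraic over $\mathbb Q(x)$ only algebraic repairs are available, and they cannot all be made at once.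

\begin{theorem}\label{thm:A}
Let $K$ be a non-archimedean ordered field with $\operatorname{trdeg}_{\mathbb Q}K=1$. If $K$ has a normal integer part, then $[k:\mathbb Q]\le2$ or $G\cong\mathbb Z$.
\end{theorem}

\begin{corollary}\label{cor:A}
A non-archimedean real closed field of transcendence degree $1$ over $\mathbb Q$ has no normal integer part. Up to isomorphism there is one such field, the real closure $R_1$ of $\mathbb Q(x)$ with $x>\mathbb Q$.
\end{corollary}

So the answer to the question is no. A subring $H$ of $K$ is \emph{convex} if $|a|\le|b|$ and $b\in H$ imply $a\in H$; such a ring is a valuation ring, with maximal ideal $\mathfrak m_H$, say. The obstruction lifts from the residue field of $H$ to $K$.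

\begin{theorem}\label{thm:B}
If a real closed field $K$ has a convex subring $H\supsetneq O$ whose residue field $H/\mathfrak m_H$ has transcendence degree $1$ over $\mathbb Q$, then $K$ has no normal integer part. There are real closed fields without a normal integer part of arbitrarily large cardinality, and of every transcendence degree $n\ge1$ over $\mathbb Q$.
\end{theorem}

In the opposite direction, with $K/O$ denoting the quotient of additive groups, we have a partial converse.

\begin{theorem}\label{thm:C}
Let $K$ be a non-archimedean real closed field such that $\operatorname{trdeg}_{\mathbb Q}k$ is infinite and $|K/O|=|k|$. Then $K$ has a normal integer part. This applies to $\mathbb R((G))$ with $G\neq0$ countable and divisible, to the field of Puiseux series over $\mathbb R$, and to the real closure of $\mathbb R(x)$.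
\end{theorem}

Both alternatives in Theorem~\ref{thm:A} occur (Section~\ref{sec:sharp}). These results are not a full classification; Remark~\ref{rem:family} describes a family of fields for which we leave the question open.

\section{Valuations and function fields}\label{sec:prelim}

\subsection{Convex valuation rings}
Let $H$ be a convex subring of an ordered field $K$. It contains $\mathbb Z$, hence $O$. It is a valuation ring, since $|a|\le1$ or $|1/a|\le1$ for $a\ne0$. Its valuation $v_H$ is the map $K^\times\to K^\times/H^\times$, written additively and ordered by $v_H(a)\ge v_H(b)\iff a/b\in H$; in particular $0<|a|\le|b|$ implies $v_H(a)\ge v_H(b)$. The ideal $\mathfrak m_H$ is convex: if $0<a\le b\in\mathfrak m_H$, then $1/a\ge1/b\notin H$, so $1/a\notin H$. Hence $K_H=H/\mathfrak m_H$ is an ordered field, with $\bar a>0$ if and only if $a>0$ and $a\notin\mathfrak m_H$; reduction preserves $\le$, and $\bar a<\bar b$ implies $a<b$. The case $H=O$ gives $v$ and $k$, and $a\neq0$ is infinite exactly when $v(a)<0$. Valuation rings are integrally closed and $\mathbb Q\subseteq O$, so every element of $K$ that is algebraic over $\mathbb Q$ is finite.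

If $K$ is real closed, so is $K_H$. Indeed, a positive element of $K_H$ is the residue of some $a>0$ in $H$, and $\sqrt a\in H$ because it is integral over $H$; a monic polynomial of odd degree over $K_H$ lifts to a monic polynomial over $H$, which has a root in $K$, and this root is again integral over $H$.

\begin{lemma}[Abhyankar's inequality]\label{lem:abh}
Let $w$ be a valuation of a field $K$ that is trivial on a subfield $K_0$. Let $a_1,\dots,a_r\in K^\times$ have values linearly independent over $\mathbb Z$, and let $b_1,\dots,b_s$ be elements of value $0$ whose residues are algebraically independent over $K_0$. Then $a_1,\dots,a_r,b_1,\dots,b_s$ are algebraically independent over $K_0$, so $r+s\le\operatorname{trdeg}_{K_0}K$.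
\end{lemma}

\begin{proof}
Evaluate a nonzero polynomial over $K_0$ and group its terms as $\sum_\mu p_\mu(b)\,a^\mu$, with distinct monomials $a^\mu$ in the $a_i$ and nonzero polynomials $p_\mu$. Each $p_\mu(b)$ has nonzero residue, so the summands have the pairwise distinct values $w(a^\mu)$, and the sum is not zero.
\end{proof}

The field $k((G))$ is ordered by giving a series the sign of the coefficient at the minimum of its support. It is real closed if $k$ is real closed and $G$ is divisible. If $k$ is archimedean, the natural valuation of a series is the minimum of its support, with value group $G$ and residue field $k$.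

\subsection{Function fields over $\mathbb Q$}
We recall what we need from \cite[Chapters 1 and 3]{St}. A \emph{function field} $E/\mathbb Q$ is a finite extension of $\mathbb Q(y)$ with $y$ transcendental. We say that $\mathbb Q$ is its \emph{exact constant field} if every element of $E$ algebraic over $\mathbb Q$ lies in $\mathbb Q$; this is assumed from now on. A \emph{place} $P$ is the maximal ideal of a valuation ring $O_P$ with $\mathbb Q\subseteq O_P\subsetneq E$. Each $O_P$ is a discrete valuation ring, with normalized valuation $v_P:E^\times\to\mathbb Z$, and $\deg P=[O_P/P:\mathbb Q]$ is finite. The place $P$ is a \emph{pole} of $h$ if $v_P(h)<0$ and a \emph{zero} if $v_P(h)>0$. The places of $\mathbb Q(T)$ are the zeros of the monic irreducible polynomials $\pi(T)$, of degree $\deg\pi$ and with uniformizer $\pi(T)$, and the pole of $T$, of degree $1$. For a divisor $D=\sum n_PP$, a finite formal sum of places, put $\deg D=\sum n_P\deg P$,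
\[
\mathcal L(D)=\{h\in E^\times:\ v_P(h)\ge-n_P\text{ for all }P\}\cup\{0\},\qquad \ell(D)=\dim_{\mathbb Q}\mathcal L(D).
\]
If $F/E$ is a finite extension of function fields, a place $P'$ of $F$ \emph{lies above} the place $P$ of $E$ if $O_{P'}\cap E=O_P$. Then $v_{P'}=e\,v_P$ on $E$ for an integer $e=e(P')\ge1$, the \emph{ramification index}, and $\deg P'=f\deg P$, where $f=f(P')=[O_{P'}/P':O_P/P]$ is the \emph{residue degree}. Every place of $F$ lies above exactly one place of $E$.

\begin{enumerate}
\item[(F1)] The integral closure of a subring $R$ of a field is the intersection of the valuation rings of the field that contain $R$. In particular, for $f\in E\setminus\mathbb Q$, an element $h\in E$ is integral over $\mathbb Q[f]$ if and only if every pole of $h$ is a pole of $f$.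
\item[(F2)] (Riemann--Roch.) $\mathcal L(0)=\mathbb Q$. There is an integer $g_E\ge0$, the \emph{genus}, such that $\ell(D)\ge\deg D+1-g_E$ for all $D$ (Riemann's inequality), with equality if $\deg D\ge2g_E-1$.
\item[(F3)] (Fundamental equality.) For each place $P$ of $E$, $\sum_{P'\text{ above }P}e(P')f(P')=[F:E]$.
\item[(F4)] (Hurwitz genus formula with Dedekind's different theorem, in characteristic $0$.)
\[
2g_F-2=[F:E]\,(2g_E-2)+\sum_{P'}\bigl(e(P')-1\bigr)\deg P',
\]
the sum running over all places of $F$.
\end{enumerate}

\section{Integer parts and complements of $O$}\label{sec:compl}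

Function field theory works over a field of constants, so we replace an integer part by the $\mathbb Q$-algebra it generates. Call a $\mathbb Q$-subalgebra $A\subseteq K$ a \emph{normal complement} in $K$ if $A$ is normal,
\[
A\cap O=\mathbb Q\qquad\text{and}\qquad A+O=K .
\]
The two equations say that $A/\mathbb Q\to K/O$ is bijective: $A$ supplies the infinite part of each element of $K$, uniquely up to a rational number.

\begin{proposition}\label{prop:compl}
Let $K$ be an ordered field.
\begin{enumerate}
\item[(a)] If $Z$ is a normal integer part of $K$, then $A=\{z/n:z\in Z,\ n\ge1\}$ is a normal complement with $\operatorname{Frac}A=\operatorname{Frac}Z$.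
\item[(b)] If $A$ is a normal complement and $\varepsilon:A\to\mathbb Q$ is a ring homomorphism, then $Z=\varepsilon^{-1}(\mathbb Z)$ is a normal integer part of $K$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The ring $A$ is a localization of the normal domain $Z$, hence normal with the same fraction field. If $z\in Z\cap O$, choose $n\in\mathbb Z$ with $n\le z<n+1$; then $z-n\in Z\cap[0,1)=\{0\}$. So $Z\cap O=\mathbb Z$, and $z/n\in O$ implies $z\in O$, whence $A\cap O=\mathbb Q$. Every $x\in K$ differs from an element of $Z$ by an element of $[0,1)$, so $K=Z+O$.

(b) The map $\varepsilon$ is the identity on $\mathbb Q$. If $z\in Z\cap O$, then $z\in\mathbb Q$ and $z=\varepsilon(z)\in\mathbb Z$; so $Z\cap O=\mathbb Z$ and $Z$ is discretely ordered. Given $x\in K$, write $x=a+o$ with $a\in A$, $o\in O$, and put $q=\varepsilon(a)$. Choose $m\in\mathbb Z$ with $m\le q+o<m+1$ and put $z=a-q+m$. Then $\varepsilon(z)=m$, so $z\in Z$, and $x-z=q+o-m\in[0,1)$. Every $a\in A$ has a multiple $na\in Z$ with $n\ge1$, so $\operatorname{Frac}Z=\operatorname{Frac}A$. If $f\in\operatorname{Frac}Z$ is integral over $Z$, then $f\in A$ because $A$ is normal, and applying $\varepsilon$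 to an integral equation shows that $\varepsilon(f)\in\mathbb Q$ is integral over $\mathbb Z$. Hence $\varepsilon(f)\in\mathbb Z$ and $f\in Z$.
\end{proof}

Part (a) is the starting point for the negative results, and part (b) produces all the normal integer parts in this paper.

\section{Three obstructions, by hand}\label{sec:hand}

Let $Z$ be a normal integer part of a field $K$ of transcendence degree $1$, let $L=\operatorname{Frac}Z$, and let $y\in Z$ be positive and infinite. Every element of $L$ satisfies a polynomial equation over $\mathbb Q(y)$, so it is a function on a curve. Three small cases show which curves can occur.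

\subsection*{Two places at infinity}
The element $w=\sqrt{y^2+1}$ cannot lie in $L$. Otherwise it lies in $Z$, being integral over $\mathbb Z[y]$, and then $w-y=1/(w+y)$ is an element of $Z$ strictly between $0$ and $1$. On the hyperbola $w^2=y^2+1$ the function $y$ has two poles, distinguished by $w/y\to1$ and $w/y\to-1$. The order of $K$ sees only the first, and $w-y$ has a zero there and its pole at the second. For $w=\sqrt{2y^2+1}$ this argument gives nothing: $w/y$ has residue $\pm\sqrt2$ at any pole of $y$, so such a pole has degree at least $2$, and by (F3) it is the only one. Lemma~\ref{lem:onepole} shows that in general $y$ has only one pole.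

\subsection*{Positive genus}
Suppose that $w=\sqrt{y^3+1}$ lies in $L$, and let $E=\mathbb Q(y,w)$. At a pole $P$ of $y$ we have $2v_P(w)=3v_P(y)$, so $v_P(y)$ is even; by (F3) there is only one such $P$, and $y$, $w$ have pole orders $2$, $3$. The integral closure of $\mathbb Q[y]$ in $E$ is $\mathbb Q[y,w]$: if $a+bw$ with $a,b\in\mathbb Q(y)$ is integral, then its trace $2a$ and its norm $a^2-b^2(y^3+1)$ are polynomials, and $y^3+1$ is squarefree. The pole order of $a(y)+b(y)w$ is $2\deg a$ or $2\deg b+3$, never $1$. So no element of $\mathbb Q[y,w]$ is at finite distance from $w/y$, which has pole order $1$. The ring $Z$ does contain an element at finite distance from $w/y$, possibly outside $E$. Lemma~\ref{lem:trace} brings it back to $\mathbb Q[y,w]$ by a trace, and this is a contradiction. In general the number of missing pole orders, suitably counted, is the genus, and Lemma~\ref{lem:genus} shows that it must vanish.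

\subsection*{Ramification over a place of large degree}
So only curves of genus zero remain, and maps between them have little ramification. Consider rational function fields $E=\mathbb Q(T)\subseteq F=\mathbb Q(S)$, where $T=a(S)/b(S)$ with coprime polynomials $a,b$ and $n=\max(\deg a,\deg b)\ge1$. Let $\pi$ be monic and irreducible over $\mathbb Q$ of degree $d\ge2$, and suppose that only one place of $F$ lies above the zero of $\pi(T)$, with ramification index $e$. The numerator of $\pi(T)$ is $\prod_\theta(a-\theta b)$, where $\theta$ runs over the complex roots of $\pi$. It is coprime to $b$, and it has degree $nd$ since each $\theta$ is irrational. The assumption says that it equals $c\rho^e$ with $c\in\mathbb Q^\times$ and $\rho$ irreducible, so $\rho$ has $nd/e$ distinct complex roots. Different factors $a-\theta b$ have no common root, so each root of $\rho$ is a root of order $e$ of a single factor $a-\theta b$, and therefore a root of order at least $e-1$ of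
\[
W=a'b-ab'=(a-\theta b)'b-(a-\theta b)b' .
\]
Now $W\neq0$ because $(a/b)'=W/b^2$, and $\deg W\le2n-2$: if $\deg a=\deg b=n$ the terms of degree $2n-1$ cancel, and otherwise $\deg W\le\deg a+\deg b-1\le2n-2$. Therefore
\[
(e-1)\,\frac{nd}{e}\le2n-2,\qquad\text{hence}\qquad(e-1)d<2e .
\]
For $d=2$ this allows every $e$, but for $d=3$ it forces $e\le2$. This is the conflict behind Theorem~\ref{thm:A}. To reach a residue such as $\sqrt[3]2$, the place seen by the order must have degree $d\ge3$; to reach values such as $v(y)/m$ for all $m$, it must ramify without bound. In genus zero it cannot do both.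

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $K$ be non-archimedean with $\operatorname{trdeg}_{\mathbb Q}K=1$, let $Z$ be a normal integer part, let $A$ be the normal complement of Proposition~\ref{prop:compl}(a), and let $L=\operatorname{Frac}A$. Normality is a statement about $L$, which may be smaller than $K$, while the theorem is about the invariants $k$ and $G$ of $K$. The first lemma shows that nothing is lost.

\begin{lemma}\label{lem:dense}
$v(L^\times)=G$, and the residue field of $L$ is $k$.
\end{lemma}

\begin{proof}
Let $x\in K^\times$. Since $Z$ is unbounded in $K$ and $K$ has infinite elements, there is $0<w\in Z$ such that $xw$ is infinite. Write $xw=a+o$ with $a\in A$, $o\in O$. Then $v(o)\ge0>v(xw)$, so $x=a/w+o/w$ with $v(o/w)>v(x)$. Hence $a/w\in L$ has the same value as $x$, and the same residue if $v(x)=0$.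
\end{proof}

Fix an infinite element $y\in Z$. It is transcendental over $\mathbb Q$, because algebraic elements are finite. Since $\operatorname{trdeg}_{\mathbb Q}K=1$, the extension $L/\mathbb Q(y)$ is algebraic; this is the only use of the hypothesis on the transcendence degree, and it makes function field theory available. A \emph{stage} is a subfield $E\subseteq L$ that is a finite extension of $\mathbb Q(y)$. If $E$ is a stage and $a_1,\dots,a_r\in L$, then $E(a_1,\dots,a_r)$ is a stage, so $L$ is the directed union of the stages containing any given one.

Let $E$ be a stage. Then $\mathbb Q$ is the exact constant field of $E$: an element $c\in E$ algebraic over $\mathbb Q$ is integral over $A$, so $c\in A$ by normality, and it is finite, so $c\in A\cap O=\mathbb Q$. The ring $O_E=O\cap E$ is a valuation ring of $E$ that contains $\mathbb Q$ but not $y$, so it is the ring of a place $P_E$. This is the place that the order of $K$ sees. Let $k_E\subseteq k$ be its residue field and $d_E=[k_E:\mathbb Q]=\deg P_E$. The valuations $v|_E$ and $v_{P_E}$ have the same ring, so $vE:=v(E^\times)\cong\mathbb Z$. If $E\subseteq F$ are stages, then $O_F\cap E=O_E$, so $P_F$ lies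 above $P_E$, and its ramification index is $(vF:vE)$.

\begin{lemma}[One place at infinity]\label{lem:onepole}
Let $E$ be a stage.
\begin{enumerate}
\item[(a)] If $f\in A\cap E$ and $f\notin\mathbb Q$, then $P_E$ is the only pole of $f$ in $E$.
\item[(b)] $A\cap E$ is the set of elements of $E$ with no pole other than $P_E$, and it is the integral closure of $\mathbb Q[y]$ in $E$.
\item[(c)] If $F\supseteq E$ is a stage, then $P_F$ is the only place of $F$ above $P_E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $A\cap O=\mathbb Q$, we have $f\notin O_E$, so $P_E$ is a pole of $f$. Suppose that $P'\neq P_E$ is another pole. We imitate the function $w-y$ on the hyperbola. By Riemann's inequality, for large $n$ there is $0\ne h\in\mathcal L(nP'-P_E)$. The only possible pole of $h$ is $P'$, so $h$ is integral over $\mathbb Q[f]\subseteq A$ by (F1), and $h\in A$ by normality. But $h$ has a zero at $P_E$, so it is an infinitesimal in $A\cap O=\mathbb Q$, that is, $h=0$. This is a contradiction.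

(b) By (a), $P_E$ is the only pole of $y$, so by (F1) the elements with no pole other than $P_E$ form the integral closure of $\mathbb Q[y]$ in $E$. This ring is contained in $A$ by normality, and it contains $A\cap E$ by (a).

(c) A place of $F$ above $P_E$ is a pole of $y$, and by (a) the only pole of $y$ in $F$ is $P_F$.
\end{proof}

Next we want the equation $A+O=K$ inside a single stage. The difficulty is that the element $a\in A$ approximating a given $s\in E$ need not lie in $E$. The trace maps $E(a)$ to $E$ and multiplies $s$ by an integer, so we average; the point is that the trace respects both $A$ and $O$.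

\begin{lemma}[Descent by the trace]\label{lem:trace}
$E=(A\cap E)+O_E$ for every stage $E$.
\end{lemma}

\begin{proof}
Let $s\in E$ and write $s=a+o$ with $a\in A$, $o\in O$. Put $F=E(a)$ and $n=[F:E]$; then $o=s-a\in O_F$. If an element of $F$ is integral over a subring $R$ of $E$, then so are its conjugates over $E$, and so is their sum, the trace. By Lemma~\ref{lem:onepole}(b) for $F$, the element $a$ is integral over $\mathbb Q[y]$. Hence so is $\operatorname{Tr}_{F/E}(a)$, which therefore lies in $A\cap E$ by Lemma~\ref{lem:onepole}(b) for $E$.

A proper valuation ring $O_{P'}$ of $F$ that contains $O_E$ meets $E$ in the ring of a place containing $O_E$. A discrete valuation ring is a maximal proper subring of its fraction field, so $O_{P'}\cap E=O_E$, and $P'=P_F$ by Lemma~\ref{lem:onepole}(c). By (F1), $O_F$ is the integral closure of $O_E$ in $F$. So $\operatorname{Tr}_{F/E}(o)$ is integral over $O_E$ and lies in $O_E$. Therefore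
\[
s=\tfrac1n\operatorname{Tr}_{F/E}(s)=\tfrac1n\operatorname{Tr}_{F/E}(a)+\tfrac1n\operatorname{Tr}_{F/E}(o)\in(A\cap E)+O_E .\qedhere
\]
\end{proof}

The uniqueness of $P_F$ is essential here: on the hyperbola $w^2=y^2+1$ the infinitesimal $w-y$ has the infinite trace $-2y$ over $\mathbb Q(y)$.

Lemma~\ref{lem:trace} says that every prescribed polar part at $P_E$ is realized by a function with no other pole. Counting dimensions turns this into a statement about the genus.

\begin{lemma}[Genus zero]\label{lem:genus}
$g_E=0$ for every stage $E$.
\end{lemma}

\begin{proof}
Write $P=P_E$, $d=d_E$, and for $n\ge0$ let $V_n=\{s\in E:v_P(s)\ge-n\}$, including $0$. By Lemma~\ref{lem:onepole}(b), $\mathcal L(nP)=A\cap V_n$. If $s\in V_n$, write $s=a+o$ with $a\in A\cap E$ and $o\in O_E=V_0$; then $a=s-o\in V_n$. So the map $\mathcal L(nP)\to V_n/V_0$ is surjective. Its kernel is $\mathcal L(0)=\mathbb Q$. Multiplication by the $j$-th power of a uniformizer identifies $V_j/V_{j-1}$ with $O_P/P=k_E$, so $\dim_{\mathbb Q}V_n/V_0=nd$. Thus $\ell(nP)=nd+1$ for all $n\ge0$, while $\ell(nP)=nd+1-g_E$ for large $n$ by (F2).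
\end{proof}

A stage need not be given as a rational function field, so the Hurwitz formula replaces the polynomial $W$ of Section~\ref{sec:hand}.

\begin{lemma}[Bounded ramification]\label{lem:ram}
Let $E\subseteq F$ be stages and $e=(vF:vE)$. Then $(d_E-2)\,e<d_E$. In particular, $e\le2$ if $d_E\ge3$, and $e=1$ if $d_E\ge4$.
\end{lemma}

\begin{proof}
Let $f$ be the residue degree of $P_F$ over $P_E$. By Lemma~\ref{lem:onepole}(c) and (F3), $[F:E]=ef$, and $\deg P_F=fd_E$. Both fields have genus $0$ and exact constant field $\mathbb Q$. Keeping only the term of $P_F$ in (F4) gives
\[
-2\ \ge\ -2ef+(e-1)fd_E .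
\]
So $(e-1)fd_E<2ef$, that is, $(d_E-2)e<d_E$. For $d_E=3$ this reads $e<3$, and for $d_E\ge4$ it gives $e<d_E/(d_E-2)\le2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $[k:\mathbb Q]\ge3$, possibly infinite. By Lemma~\ref{lem:dense}, three elements of $k$ linearly independent over $\mathbb Q$ are residues of elements of $L$, and these lie in a common stage $E$. Then $d_E\ge3$. If $vE$ had three distinct cosets in $G$, then by Lemma~\ref{lem:dense} representatives would lie in $vF$ for a stage $F\supseteq E$, contradicting Lemma~\ref{lem:ram}. So $(G:vE)\le2$. The ordered group $G$ is torsion-free, so multiplication by $2$ embeds it in $vE\cong\mathbb Z$. Since $G\neq0$, we get $G\cong\mathbb Z$.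
\end{proof}

\begin{remark}
No hypothesis can be dropped. The field $R_1$ has integer parts although both alternatives fail for it, as the proof of Corollary~\ref{cor:A} shows; so normality is needed. The real closure of $\mathbb R(x)$ has $k=\mathbb R$, divisible value group and, by Theorem~\ref{thm:C}, a normal integer part; so the transcendence degree matters. An archimedean field of transcendence degree $1$ has $G=0$, $[k:\mathbb Q]=\infty$ and the normal integer part $\mathbb Z$; the same field shows that $H\neq O$ is needed in Theorem~\ref{thm:B}.
\end{remark}

\section{Real closed fields with no normal integer part}\label{sec:B}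

\begin{proof}[Proof of Corollary~\ref{cor:A}]
Let $K$ be non-archimedean and real closed with $\operatorname{trdeg}_{\mathbb Q}K=1$. The elements $\sqrt2,\sqrt3\in K$ are finite and their residues are square roots of $2$ and $3$, so $[k:\mathbb Q]\ge4$. Positive elements have $n$-th roots for all $n$, and $v(a)=v(|a|)$, so $G$ is divisible and $G\not\cong\mathbb Z$. Theorem~\ref{thm:A} excludes a normal integer part. For the uniqueness, let $y\in K$ be positive and infinite. Then $y$ is transcendental, the order on $\mathbb Q(y)$ is the one given by $y>\mathbb Q$, and $K$ is real closed and algebraic over $\mathbb Q(y)$. So $K$ is a real closure of this ordered field, and real closures are unique up to isomorphism.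
\end{proof}

To reach larger fields we show that normal integer parts pass to residue fields of convex subrings. The reason is that a nonzero element of an integer part is too large to be killed by reduction.

\begin{lemma}\label{lem:residue}
Let $H$ be a convex subring of an ordered field $K$. If $Z$ is a normal integer part of $K$, then the image of $Z\cap H$ in $K_H$ is a normal integer part of $K_H$.
\end{lemma}

\begin{proof}
A nonzero $z\in Z\cap H$ has $|z|\ge1$, so $1/z\in O\subseteq H$ and $z\notin\mathfrak m_H$. Thus reduction maps $Z\cap H$ isomorphically onto its image. The image is discretely ordered, since $0<\bar z<1$ would imply $0<z<1$. For $x\in H$ take $z\in Z$ with $z\le x<z+1$. Then $|z|\le|x|+1$, so $z\in H$, and $\bar z\le\bar x\le\bar z+1$; if $\bar x=\bar z+1$, replace $z$ by $z+1$. So the image is an integer part. Normality depends only on the ring $Z\cap H$. If $f\in\operatorname{Frac}(Z\cap H)\subseteq\operatorname{Frac}Z$ is integral over $Z\cap H$, then $f\in Z$ because $Z$ is normal, and $f\in H$ because $H$ is a valuation ring.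
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The field $K_H$ is real closed (Section~\ref{sec:prelim}). Since $H\supsetneq O$, there is $h\in H$ with $h>n+1$ for all $n\in\mathbb N$; then $\bar h\ge n+1>n$, so $K_H$ is non-archimedean. By Corollary~\ref{cor:A}, $K_H$ has no normal integer part, and by Lemma~\ref{lem:residue} neither has $K$.

\emph{Large cardinality.} Let $\Gamma$ be a divisible ordered abelian group and $K=R_1((\Gamma))$, a real closed field. Let $H$ be the ring of series with support in $\Gamma^{\ge0}$. It is convex: if $a>0$ has its leading term at an exponent $\gamma<0$ and $b\in H$, then $a-b$ has the same leading term, so $a>b$. It contains the infinite element $x\in R_1$, so $H\supsetneq O$, and its residue field is $R_1$. Hence $K$ has no normal integer part. Also $|K|\ge|\Gamma|$, and $|\Gamma|$ is unbounded: take a $\mathbb Q$-vector space with a well-ordered basis and give a vector the sign of its first nonzero coordinate.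

\emph{Transcendence degree $n$.} Order $\mathbb Q(x_1,\dots,x_n)$ recursively by $x_1>\mathbb Q$ and $x_{i+1}>\mathbb Q(x_1,\dots,x_i)$, and let $K$ be the real closure. Let $H=\{a\in K:|a|\le x_1^m\text{ for some }m\ge1\}$, the convex hull of $\mathbb Z[x_1]$; it is a convex subring containing the infinite element $x_1$. Put $\gamma_i=-v_H(x_i)$ for $i\ge2$. Then $\gamma_2>0$ because $x_2\notin H$, and $x_{i+1}>x_i^{m+1}$ gives, by induction on $i$, $\gamma_{i+1}\ge(m+1)\gamma_i>m\gamma_i\ge0$ for all $m\ge0$. The $\gamma_i$ are linearly independent over $\mathbb Z$: a relation $\sum_{i\le j}m_i\gamma_i=0$ with $m_j\neq0$ would give $\gamma_j\le\sum_{i<j}|m_i|\gamma_i$, where the right side is $0$ for $j=2$ and at most $\bigl(\sum_{i<j}|m_i|\bigr)\gamma_{j-1}$ for $j>2$. Lemma~\ref{lem:abh} gives $\operatorname{trdeg}_{\mathbb Q}K_H\le n-(n-1)=1$, and equality holds because $K_H$ is non-archimedean and infinite elements are transcendental. So $K$ has transcendence degree $n$ and no normal integer part.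
\end{proof}

\section{Both alternatives of Theorem~\ref{thm:A} occur}\label{sec:sharp}

In each example below, $K$ is non-archimedean of transcendence degree $1$, and we exhibit a normal complement $A$ with a homomorphism $\varepsilon:A\to\mathbb Q$; Proposition~\ref{prop:compl}(b) then gives a normal integer part. We use that a directed union of normal domains is normal.

The first two examples realize unbounded ramification through the maps $\tau\mapsto\tau^e$, which ramify only at $0$ and $\infty$. Let $\Gamma\neq0$ be a subgroup of $\mathbb Q$ and $k_0$ a subfield of $\mathbb R$. Let $N=k_0[\tau^g:g\in\Gamma]$ be the group ring of $\Gamma$, let $N^+$ be the subring spanned by the $\tau^g$ with $g\ge0$, and let $M=\operatorname{Frac}N$. Order $N$, and hence $M$, by giving an element the sign of the coefficient of its monomial with the largest exponent. Then $\tau^g$ exceeds every constant for $g>0$. If $h\in N$ has leading term $c\tau^g$, then $h/\tau^g$ is $c$ plus an infinitesimal. Hence $M$ has value group isomorphic to $\Gamma$, via $v(\tau^g)=-g$, and residue field $k_0$. Finitely generated subgroups of $\mathbb Q$ are cyclic, so $N^+$, $N$ and $M$ are the directed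 unions of the rings $k_0[\tau^{g_0}]$, $k_0[\tau^{g_0},\tau^{-g_0}]$ and $k_0(\tau^{g_0})$ for $0<g_0\in\Gamma$. It follows that $N^+$ and $N$ are normal and that $\operatorname{trdeg}_{k_0}M=1$. Division with remainder in $k_0[\tau^{g_0}]$ writes a rational function as a polynomial plus an infinitesimal, so, with $O_M$ the ring of finite elements of $M$,
\begin{equation}\label{eq:polar}
\text{every }h\in M\text{ lies in }\textstyle\sum_{g>0}c_g\tau^g+O_M\text{ for some finite sum with }c_g\in k_0 .
\end{equation}

\begin{example}[$k=\mathbb Q$, $G\cong\Gamma$]\label{ex:d1}
Take $k_0=\mathbb Q$, $K=M$ and $A=N^+$. An element of $A$ involving some $\tau^g$ with $g>0$ is infinite, so $A\cap O=\mathbb Q$, and $A+O=K$ by \eqref{eq:polar}. Let $\varepsilon$ be the constant coefficient, so that $\varepsilon(\tau^g)=0$ for $g>0$. For $\Gamma=\mathbb Z$ and $x=\tau^1$ this gives the integer part $\mathbb Z+x\mathbb Q[x]$ of $\mathbb Q(x)$.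
\end{example}

\begin{example}[$k=\mathbb Q(\sqrt D)$, $G\cong\Gamma$]\label{ex:d2}
Let $D>1$ be a squarefree integer and $k_0=\mathbb Q(\sqrt D)$. We twist the previous construction so that $0$ and $\infty$ become conjugate and form one place of degree $2$. Let $\sigma$ be the automorphism of $M$ of order $2$ with $\sqrt D\mapsto-\sqrt D$ and $\tau^g\mapsto\tau^{-g}$. Let $K=M^\sigma$ with the order induced from $M$, so that $[M:K]=2$ and $O=O_M\cap K$, and let
\[
A=N\cap K=\Bigl\{\sum c_g\tau^g\in N:\ c_{-g}=\sigma(c_g)\text{ for all }g\Bigr\}.
\]
An element of $K$ integral over $A$ is integral over $N$, so it lies in $N\cap K$; thus $A$ is normal. If $\sum c_g\tau^g\in A$ is finite, then $c_g=0$ for $g>0$, hence for $g<0$, and $c_0=\sigma(c_0)\in\mathbb Q$; thus $A\cap O=\mathbb Q$. For $h\in K$ choose $c_g$ as in \eqref{eq:polar} and put $a=\sum_{g>0}\bigl(c_g\tau^g+\sigma(c_g)\tau^{-g}\bigr)\in A$. The added terms are infinitesimal, so $h-a\in O_M\cap K=O$; thus $A+O=K$. The map $\sum c_g\tau^g\mapsto\sum c_g$ is a ring homomorphism $N\to k_0$, and on $A$ its value $c_0+\sum_{g>0}(c_g+\sigma(c_g))$ is rational; this is $\varepsilon$. For $0<g\in\Gamma$ the element $\tau^g+\tau^{-g}\in K$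 has value $-g$, so $K$ has the same value group as $M$. The residue field is contained in $k_0$, and it contains $\sqrt D$, the residue of the $\sigma$-invariant element
\[
\sqrt D\,\frac{\tau^g-\tau^{-g}}{\tau^g+\tau^{-g}}=\sqrt D\,\frac{1-\tau^{-2g}}{1+\tau^{-2g}}\qquad(g>0).
\]
For $\Gamma=\mathbb Z$, put $u=\tau+\tau^{-1}$ and $w=\sqrt D(\tau-\tau^{-1})$. The sequences $\tau^n+\tau^{-n}$ and $\sqrt D(\tau^n-\tau^{-n})$, which span $A$ over $\mathbb Q$, satisfy $s_{n+1}=us_n-s_{n-1}$. So $A=\mathbb Q[u,w]$, with $w^2=D(u^2-4)$, a conic like the one in Section~\ref{sec:hand}, and $\varepsilon$ is evaluation at the point $(u,w)=(2,0)$.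
\end{example}

\begin{example}[{$[k:\mathbb Q]=\infty$, $G\cong\mathbb Z$}]\label{ex:dinf}
Now the maps $T\mapsto T^2$ are used away from their ramification points, at a place that stays inert. In the field $\mathbb R((u))$ of Laurent series with $u$ a positive infinitesimal, let
\[
T_n=2^{1/2^n}(1+u/2)^{1/2^n}\qquad(n\ge0),
\]
defined by the binomial series. Then $T_0=2+u$ is transcendental over $\mathbb Q$ and $T_{n+1}^2=T_n$. Let $K=\bigcup_n\mathbb Q(T_n)$. The polynomial $\pi_n=X^{2^n}-2$ is irreducible over $\mathbb Q$ by Eisenstein's criterion, and $\pi_n(T_n)=u$. Since $v(u)>0$, the place $P_n$ that $v$ induces on $\mathbb Q(T_n)$ is the zero of $\pi_n(T_n)$, with uniformizer $u$ and residue field $\mathbb Q(2^{1/2^n})$ of degree $2^n$. So $G=\mathbb Zv(u)$ and $k=\mathbb Q(2^{1/2^n}:n\ge0)$ has infinite degree.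

Let $A_n$ be the ring of elements of $\mathbb Q(T_n)$ with no pole other than $P_n$. Writing a rational function in lowest terms and looking at the pole of $T_n$, we find
\[
A_n=\{p(T_n)/u^m:\ m\ge0,\ p\in\mathbb Q[X],\ \deg p\le2^nm\}.
\]
Substituting $T_n=T_{n+1}^2$ doubles the degree of the numerator, so $A_n\subseteq A_{n+1}$; put $A=\bigcup_nA_n$. Each $A_n$ is an intersection of valuation rings of $\mathbb Q(T_n)$, so $A$ is normal. An element of $A_n\cap O$ has no pole, so $A\cap O=\mathbb Q$. Any $h\in\mathbb Q(T_n)$ has the form $p/(\pi_n^mq)$, evaluated at $T_n$, with $q$ coprime to $\pi_n$. Partial fractions give $h=r/\pi_n^m+c+b/q$ with polynomials $r,c,b$ and $\deg r<2^nm$ (or $r=0$). The first term lies in $A_n$ and the others have no pole at $P_n$, so $A+O=K$. Finally, let $\varepsilon$ be evaluation at $T_n=1$, that is, $\varepsilon(p(T_n)/u^m)=p(1)/(-1)^m$. This is defined on $A_n$ because $\pi_n(1)=-1\neq0$, and the evaluations for $n$ and $n+1$ agree on $A_n$ because $1^2=1$.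
\end{example}

\section{Large residue fields: proof of Theorem~\ref{thm:C}}\label{sec:C}

Polynomial rings over $\mathbb Q$ are normal and have homomorphisms to $\mathbb Q$. So we build a normal complement as a polynomial ring, adjoining one variable for each coset of $O$ that is not yet represented. The difficulty is to choose the new element $z$ in a given coset $\alpha+O$ so that it is transcendental over the ring $B$ built so far and no polynomial in $z$ becomes finite by cancellation. Two situations arise, and both are visible for $B=\mathbb Q[x]$ in the real closure of $\mathbb R(x)$, $x>\mathbb R$. The elements algebraic over $\mathbb Q(x)$ form a copy of $R_1$, whose residues are algebraic numbers by Lemma~\ref{lem:abh}. Let $\delta$ be a transcendental real number. The element $\alpha=\delta x$ is at infinite distance from every $\beta\in R_1$, since otherwise $\beta/x$ would have residue $\delta$; it can be adjoined as it is. The element $\alpha=\sqrt2\,x$ lies in $R_1$ and must be moved, for instance to $\sqrt2\,x+\delta$.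

\begin{lemma}\label{lem:step}
Let $K$ be real closed, let $B\subseteq K$ be a $\mathbb Q$-subalgebra with $B\cap O=\mathbb Q$, and let $K_B$ be the relative algebraic closure of $\operatorname{Frac}B$ in $K$. Suppose that some $\delta\in O$ has residue transcendental over the residue field of $K_B$. Let $\alpha\in K\setminus(B+O)$. Then there is $z\in\alpha+O$, transcendental over $\operatorname{Frac}B$, with $B[z]\cap O=\mathbb Q$.
\end{lemma}

\begin{proof}
It suffices to find $z\in\alpha+O$ such that $p(z)$ is infinite for every $p\in B[X]$ of degree $n\ge1$: then no such $p$ vanishes at $z$, and the finite elements of $B[z]$ lie in $B\cap O=\mathbb Q$. Let $c\in B\setminus\{0\}$ be the leading coefficient of $p$.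

\emph{Case 1: $\alpha-\beta$ is infinite for all $\beta\in K_B$.} Put $z=\alpha$. The field $K_B$ is real closed, being relatively algebraically closed in $K$, so $p=c\prod_{j=1}^n(X-a_j-b_ji)$ with $a_j,b_j\in K_B$ and $i^2=-1$. Taking norms from $K(i)$ to $K$,
\[
p(z)^2=c^2\prod_{j=1}^n\bigl((z-a_j)^2+b_j^2\bigr)\ \ge\ c^2\prod_{j=1}^n(z-a_j)^2 .
\]
Each $z-a_j$ is infinite, and $c$ is infinite or a nonzero rational number. So $p(z)$ is infinite.

\emph{Case 2: $\alpha-\beta\in O$ for some $\beta\in K_B$.} Put $z=\beta+\delta\in\alpha+O$. By Taylor's formula $p(z)=\sum_{j=0}^nc_j\delta^j$ with $c_j=p^{(j)}(\beta)/j!\in K_B$ and $c_n=c\neq0$. Choose $j_0$ such that $c_{j_0}$ has minimal value among the nonzero $c_j$. The residue of $p(z)/c_{j_0}$ is the value at $\bar\delta$ of a nonzero polynomial over the residue field of $K_B$, so it is not zero, and $v(p(z))=v(c_{j_0})$. Suppose that $p(z)\in O$. Then all $c_j$ lie in $O$. In particular $c\in B\cap O=\mathbb Q$, and $c_{n-1}=nc\beta+c'\in O$, where $c'\in B$ is the coefficient of $X^{n-1}$ in $p$. Hence $\beta=(c_{n-1}-c')/(nc)\in B+O$, and so $\alpha\in B+O$, a contradiction.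
\end{proof}

The two hypotheses of Theorem~\ref{thm:C} guarantee that transcendental residues do not run out before the cosets do.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\kappa=|K/O|=|k|$, regarded as an initial ordinal. A field of infinite transcendence degree over $\mathbb Q$ has cardinality equal to its transcendence degree, so $\operatorname{trdeg}_{\mathbb Q}k=\kappa$. Let $(\alpha_\xi)_{\xi<\kappa}$ enumerate representatives of $K/O$. We construct an increasing chain of subrings $A_\xi$ with $A_\xi\cap O=\mathbb Q$, each a polynomial ring over $\mathbb Q$ in at most $|\xi|$ variables. Put $A_0=\mathbb Q$ and take unions at limit ordinals. If $\alpha_\xi\in A_\xi+O$, put $A_{\xi+1}=A_\xi$. Otherwise apply Lemma~\ref{lem:step} to $B=A_\xi$ and $\alpha=\alpha_\xi$. The element $\delta$ exists: $K_B$ has transcendence degree at most $|\xi|<\kappa$, so by Lemma~\ref{lem:abh} the same holds for its residue field, and $k$ is not algebraic over it. Put $A_{\xi+1}=A_\xi[z_\xi]$ with $z_\xi\in\alpha_\xi+O$ as in the lemma.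

Let $A=\bigcup_{\xi<\kappa}A_\xi$. Then $A\cap O=\mathbb Q$, and $A+O=K$ because $\alpha_\xi\in A_{\xi+1}+O$ for all $\xi$. The ring $A$ is a polynomial ring over $\mathbb Q$ in the adjoined elements $z_\xi$, hence a unique factorization domain and normal. Proposition~\ref{prop:compl}(b), with $\varepsilon(z_\xi)=0$ for all $z_\xi$, gives a normal integer part.

For the examples, note first that $|K/O|\ge|k|$ in every non-archimedean field: if $y$ is infinite and $c,c'\in O$ have distinct residues, then $(c-c')y\notin O$. So the cardinality hypothesis holds whenever $|K|=|k|$, and both hypotheses hold when $k=\mathbb R$ and $|K|=2^{\aleph_0}$, because $\mathbb R$ is uncountable and so has infinite transcendence degree. For countable divisible $G\neq0$, the real closed field $\mathbb R((G))$ has residue field $\mathbb R$ and cardinality at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. The real closed field $\bigcup_n\mathbb R((t^{1/n}))$ of Puiseux series lies between $\mathbb R(t)$ and $\mathbb R((\mathbb Q))$, so the same holds for it. The real closure of $\mathbb R(x)$ has cardinality $2^{\aleph_0}$; since $\mathbb R$ has no proper archimedean ordered extension, it is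 non-archimedean with residue field $\mathbb R$.
\end{proof}

\begin{remark}\label{rem:family}
Let $F$ be an archimedean real closed field and $K$ the real closure of $F(x)$ with $x>F$. By Lemma~\ref{lem:abh} with $K_0=F$, the ordered field $k$ is algebraic over $F$, so $k=F$; also $|K|=|F|$. If $\operatorname{trdeg}_{\mathbb Q}F=0$, then $K$ has no normal integer part by Corollary~\ref{cor:A}. If $\operatorname{trdeg}_{\mathbb Q}F$ is infinite, then it has one by Theorem~\ref{thm:C}. The case $1\le\operatorname{trdeg}_{\mathbb Q}F<\infty$ is left open. Theorem~\ref{thm:B} does not reach it: $G\cong\mathbb Q$ by Lemma~\ref{lem:abh} and divisibility, so the powers of any infinite element are unbounded in absolute value, and the only convex subring $H\supsetneq O$ is $K$, of transcendence degree at least $2$.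
\end{remark}

\begin{remark}
Every non-archimedean real closed field $K$ with $|K|\le2^{\aleph_0}$ extends to a real closed field with the same value group that has a normal integer part. Identify $K$ with a subfield $F\subseteq k((G))$ containing all monomials $t^g$, as in the introduction, and embed the archimedean field $k$ in $\mathbb R$, so that $F\subseteq\mathbb R((G))$. The relative algebraic closure of $F(\mathbb R)$ in the real closed field $\mathbb R((G))$ is real closed, has value group $G$, residue field $\mathbb R$ and cardinality $2^{\aleph_0}$, so Theorem~\ref{thm:C} applies to it.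
\end{remark}

\begin{thebibliography}{9}

\bibitem{PI}
\emph{Primes and irreducibles in truncation integer parts of real closed fields},
\texttt{https://mathematik.uni-konstanz.de/\allowbreak securedl/\allowbreak sdl-eyJ0eXAiOiJKV1QiLCJhbGci\allowbreak OiJIUzI1NiJ9.\allowbreak eyJpYXQiOjE3MjY3NzY3NzcsImV4\allowbreak cCI6MTcyNzQ2Nzk3NywidXNlciI6\allowbreak MCwiZ3JvdXBzIjpbMCwtMV0sImZp\allowbreak bGUiOiJmaWxlYWRtaW4vbWF0aC9h\allowbreak Zy1rdWhsbWFubi9EYXRlaWVuL0VY\allowbreak UF9JTlQ4LnBkZiIsInBhZ2UiOjEw\allowbreak NTE0MX0.\allowbreak H3vykzIPYkAqSUfRBP7hE5QsiCKz\allowbreak HtJO-PJRa0u3PWw/\allowbreak EXP\_INT8.pdf}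

\bibitem{St}
H. Stichtenoth, \emph{Algebraic Function Fields and Codes}.

\end{thebibliography}
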